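# Roots of stretch factors: every Salem number is the stretch factor of a pseudo-Anosov map

## 1. A square root of $2+\sqrt3$

Let $H=\begin{pmatrix}2&3\\1&2\end{pmatrix}$ act on the torus $T=\mathbb R^2/\mathbb Z^2$. Its characteristic polynomial is $x^2-4x+1$, its eigenvalues are $2\pm\sqrt3$, and
$$H\begin{pmatrix}\sqrt3\\1\end{pmatrix}=(2+\sqrt3)\begin{pmatrix}\sqrt3\\1\end{pmatrix},\qquad H\begin{pmatrix}-\sqrt3\\1\end{pmatrix}=(2-\sqrt3)\begin{pmatrix}-\sqrt3\\1\end{pmatrix}.$$
In coordinates $(x,y)$ along these eigenvectors, $H$ is $\mathrm{diag}(2+\sqrt3,\,2-\sqrt3)$. It stretches one foliation of the torus by straight lines and contracts another one, with factor $2+\sqrt3\approx3.73$.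

Is there a map that does the same with the factor $\lambda_0=\sqrt{2+\sqrt3}\approx1.93$? On the torus there is not. The stretch factor of a matrix in $\mathrm{SL}_2(\mathbb Z)$ is, up to sign, a root of $x^2-tx+1$ with $t\in\mathbb Z$, hence has degree $2$. But $\lambda_0=\frac{\sqrt6+\sqrt2}2$, and changing the signs of $\sqrt2$ and $\sqrt3$ gives the four distinct conjugates $\pm\lambda_0,\pm\lambda_0^{-1}$, so $\lambda_0$ has degree $4$ (its minimal polynomial is $x^4-4x^2+1$).

What about a surface of higher genus? Suppose $f_1$ is a map of a surface which in suitable flat coordinates is $\pm\mathrm{diag}(\lambda_0,\lambda_0^{-1})$. Then $f_1^*[dx]=\pm\lambda_0[dx]$ in cohomology. Since $f_1^*$ is given by an integer matrix, all four numbers $\pm\lambda_0^{\pm1}$ are eigenvalues. Hence $\lambda_0^2$ is an eigenvalue of $(f_1^2)^*$ with at least a two-dimensional eigenspace. We shall prove (Lemma 4) that the top eigenspace is always one-dimensional. So $\lambda_0$ never occurs, although its square does.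

Now take the polynomial $x^4-x^3-x^2-x+1$. Dividing by $x^2$ and putting $t=x+x^{-1}$ gives $t^2-t-3=0$, so $t=\frac{1\pm\sqrt{13}}2\approx2.303,\,-1.303$. The first value gives real roots $\lambda\approx1.722$ and $\lambda^{-1}$. The second lies in $(-2,2)$ and gives two roots on the unit circle. The four roots are conjugate: $t$ has degree $2$, and $x^2-tx+1$ has discriminant $t^2-4=t-1=\frac{-1+\sqrt{13}}2$, whose conjugate in $\mathbb Q(\sqrt{13})$ is negative, so that it is not a square in this field. For this $\lambda$, no conjugate other than $\lambda$ itself has modulus $\lambda$, and the obstruction above disappears.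

If we are told that some power $\lambda^k$ is a stretch factor, can we extract the root? For $\lambda_0$ we cannot. We shall see that for the second number, and for all numbers like it, we can.

## 2. Salem numbers, Mahler measure, and two theorems

Let $S$ be a connected orientable surface of finite type, that is, a closed orientable surface with finitely many punctures, and let $\mathrm{MCG}(S)=\mathrm{Homeo}^+(S)/\text{isotopy}$.

**Definition (pseudo-Anosov).** A class $f\in\mathrm{MCG}(S)$ is pseudo-Anosov if it has a representative $\phi$ for which there are $\lambda>1$ and transverse measured foliations $\mathcal F^u,\mathcal F^s$ on $S$ with $\phi(\mathcal F^u)=\lambda\mathcal F^u$ and $\phi(\mathcal F^s)=\lambda^{-1}\mathcal F^s$. The number $\lambda$ is the stretch factor of $f$.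

As usual, the foliations may have finitely many prong singularities. On the torus, pseudo-Anosov means Anosov; the map $H$ above has stretch factor $2+\sqrt3$.

**Definition (Salem number).** A real algebraic unit $\lambda>1$ is a Salem number if $\lambda^{-1}$ is a conjugate of $\lambda$, all other conjugates lie on the unit circle, and at least one conjugate does lie there. So $\deg\lambda\ge4$.

The root $\lambda\approx1.722$ of $x^4-x^3-x^2-x+1$ is a Salem number.

**Definition (Mahler measure).** For an algebraic integer $\lambda$, $M(\lambda)=\prod_\sigma\max(1,|\sigma(\lambda)|)$, over all embeddings $\sigma:\mathbb Q(\lambda)\to\mathbb C$.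

For instance $M(\lambda)=\lambda$ for a Salem number, whereas $M(\lambda_0)=\lambda_0\cdot|-\lambda_0|=\lambda_0^2$.

We use one result as a black box. **Known result (Pankau).** For every Salem number $\lambda$ there is $k\ge1$ such that $\lambda^k$ is the stretch factor of some pseudo-Anosov mapping class.

**Theorem A.** For every Salem number $\lambda$ there are a closed orientable surface $S$ and a pseudo-Anosov $f\in\mathrm{MCG}(S)$ with orientable invariant foliations and stretch factor exactly $\lambda$.

**Theorem B.** Let $\lambda>1$ be a real algebraic integer such that $\lambda^{-1}$ is a Galois conjugate of $\lambda$ and $M(\lambda)<\lambda^2$. If $\lambda^k$ is a pseudo-Anosov stretch factor for some $k\ge1$, then $\lambda$ is the stretch factor of a pseudo-Anosov map of a closed surface (possibly the torus, where "pseudo-Anosov" means Anosov) with orientable foliations. If $\deg\lambda\ge4$, infinitely many genera occur. The inequality $M(\lambda)<\lambda^2$ cannot be weakened to $M(\lambda)\le\lambda^2$.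

A Salem number has $M(\lambda)=\lambda<\lambda^2$ and degree at least $4$, so Theorem B and the Known result give Theorem A. It remains to prove Theorem B.

**The case $\deg\lambda=2$.** This case can be done by hand. The conjugates are $\lambda$ and $\lambda^{-1}$, so $t=\lambda+\lambda^{-1}>2$ is an integer, and $\begin{pmatrix}0&-1\\1&t\end{pmatrix}$, with characteristic polynomial $x^2-tx+1$, acts on the torus with stretch factor $\lambda$. Since $\lambda\ne\lambda^{-1}$, degree $1$ is impossible. Conjugates come in pairs $\{\mu,\mu^{-1}\}$ with $\mu\ne\pm1$, so the degree is even. From now on $\deg\lambda\ge4$.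

## 3. Translation surfaces and the reduction to one affine map

**Definition (translation surface).** A closed translation surface is a closed surface $X$ with a finite set of cone points and, on the complement, an atlas of charts to $\mathbb R^2$ whose transition maps are translations; near a cone point the surface is a flat cone of angle $2\pi m$ with an integer $m\ge2$.

The square torus has no cone points. A connected translation surface of genus $\ge2$ has at least one (Gauss–Bonnet). The forms $dx$ and $dy$ are globally defined, closed, and smooth ($dx+i\,dy$ is a holomorphic $1$-form), and $\int_Xdx\wedge dy$ is the area.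

**Definition (affine map).** A homeomorphism between translation surfaces is affine with derivative $A\in\mathrm{GL}_2(\mathbb R)$ if it maps cone points to cone points and reads $z\mapsto Az+\text{const}$ in charts. If $A=1$ we call it a translation isomorphism.

For a matrix $D$ of positive determinant, $DX$ denotes $X$ with charts $D\circ z$; the identity $X\to DX$ is affine with derivative $D$. Throughout,
$$D=\mathrm{diag}(\lambda,\lambda^{-1}).$$

**Step: the reduction.** The purpose is to replace the hypothesis "$\lambda^k$ is a stretch factor" by one affine map. Let $f_0$ on $S_0'$ be pseudo-Anosov with stretch factor $\lambda^k$. Fill in the punctures. Integrating the two transverse measures gives charts $(x,y)$ with transition maps $z\mapsto\pm z+\text{const}$ on the closed surface $\bar S_0'$, with finitely many singular points ($p$-prongs; $p\ge1$ at former punctures), and $f_0$ is affine with derivative $\pm\mathrm{diag}(\lambda^k,\lambda^{-k})$. If the signs cannot be removed, let $X\to\bar S_0'$ be the orientation double cover, on which they can; otherwise $X=\bar S_0'$. (Example: the pillowcase $T/\{\pm1\}$ has four cone points of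 angle $\pi$, and its orientation double cover is $T$.) The surface $X$ is a closed connected translation surface. Since the cover is defined by the flat structure, $f_0$ lifts to $X$, with derivative $\pm\mathrm{diag}(\lambda^k,\lambda^{-k})$. Let $f$ be the square of the lift and
$$K=2k\ge2,\qquad\Lambda=\lambda^K,\qquad A=\mathrm{diag}(\Lambda,\Lambda^{-1})=D^K .$$
Then $f:X\to X$ is affine with derivative $A$, so $f^*dx=\Lambda\,dx$ and $f^*dy=\Lambda^{-1}dy$.

**Step: the genus of $X$ is at least $2$.** We need this to have a cone point. If $\sigma(\Lambda)=\Lambda$ for an embedding $\sigma\ne\mathrm{id}$ of $\mathbb Q(\lambda)$, then $\sigma(\lambda)\ne\lambda$ and $|\sigma(\lambda)|=\lambda$, so $M(\lambda)\ge\lambda^2$, which is excluded. Hence only the identity embedding fixes $\Lambda$, which means $\deg\Lambda=\deg\lambda\ge4$. Since $\int_Xdx\wedge dy>0$, the class $[dx]$ is nonzero (if $dx=dh$, then $\int_X dx\wedge dy=\int_X d(h\,dy)=0$), so $\Lambda$ is an eigenvalue of $f^*$ on $H^1(X;\mathbb Z)\cong\mathbb Z^{2g}$. Thus $2g\ge4$.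

Let $Z\ne\emptyset$ be the set of cone points; $f(Z)=Z$. A horizontal (vertical) segment means a compact straight horizontal (vertical) segment contained in $X\setminus Z$.

## 4. Stacking $K$ copies of $X$

There is an affine map with derivative $D$ almost in sight. For $j\in\mathbb Z$ let $Y_j=X\times\{j\}$ with charts $D^j\circ z$, where $z$ runs over the charts of $X$. Put
$$\kappa:Y_{j+K}\to Y_j,\ (x,j+K)\mapsto(f(x),j),\qquad F:Y_j\to Y_{j+1},\ (x,j)\mapsto(x,j+1).$$
The map $\kappa$ is a translation isomorphism, because in the chart of $Y_j$ the point $f(x)$ has coordinate $D^j(Az+\text{const})=D^{j+K}z+\text{const}$. The map $F$ is affine with derivative $D$, and the two maps commute. So $F$ induces an affine map $\bar F$ with derivative $D$ on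
$$\bar{\mathcal Y}=\Big(\bigsqcup_jY_j\Big)\Big/\langle\kappa\rangle\;\cong\;Y_0\sqcup Y_1\sqcup\dots\sqcup Y_{K-1}.$$
It permutes the $K$ components cyclically, and its $K$-th power is $f$ on $Y_0$. This has everything we want, except that the surface is not connected.

The natural repair is to connect the components along slits.

**Definition (cross-gluing).** Let $\alpha,\hat\alpha$ be disjoint straight directed arcs, free of cone points, with the same displacement vector. To cross-glue along $(\alpha,\hat\alpha)$ is to cut both arcs open and to glue, by translation, the left side of each to the right side of the other.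

The two starting points become one cone point of angle $4\pi$, and so do the two end points. The Euler characteristic drops by $2$: in a triangulation containing the arcs as edges, four vertices become two, while the numbers of edges and faces do not change. Example: two square tori cross-glued along a slit in each give a connected surface with $\chi=-2$, that is, genus $2$, with two cone points of angle $4\pi$.

For $\bar F$ to act on the cross-glued surface, the first thing one tries is a family of slits which $\bar F$ maps to itself. This cannot work. If a finite nonempty family of straight arcs were mapped to itself by $\bar F$, some power $\bar F^m$, $m\ge1$, would map one arc to itself, and its displacement vector $v\ne0$ would satisfy $D^mv=\pm v$. But $D^m$ has eigenvalues $\lambda^{\pm m}\neq\pm1$.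

So the slit family must change under $\bar F$. What we need is only that the glued surface does not change, up to translation isomorphism.

## 5. Exchanging opposite sides of a parallelogram

Different slits can give the same glued surface. Here is the mechanism.

**Lemma 1 (exchange).** Let $Q$ be a closed translation surface, possibly disconnected. Let $P,\hat P\subset Q$ be disjoint embedded closed flat nondegenerate parallelograms without cone points, and let $w:P\to\hat P$ be a translation. Let $\alpha_1,\alpha_2$ be two opposite sides of $P$, let $\alpha_1',\alpha_2'$ be the other two, and let hats denote the images under $w$. Let $Q_\alpha$ be $Q$ cross-glued along $(\alpha_a,\hat\alpha_a)$, $a=1,2$, and $Q_{\alpha'}$ be $Q$ cross-glued along $(\alpha'_a,\hat\alpha'_a)$, $a=1,2$. Then there is a translation isomorphism $Q_\alpha\to Q_{\alpha'}$. On $Q\setminus(P\cup\hat P)$ it is the identity.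

*Proof.* Let $O$ be $Q$ with the interiors of $P$ and $\hat P$ removed; its boundary consists of the outer sides of the eight edges. We disregard corners for the moment. Since $w$ is a translation, $P$ lies on the same side of $\alpha_a$ as $\hat P$ does of $\hat\alpha_a$. So cross-gluing along $(\alpha_a,\hat\alpha_a)$ attaches the edge $\alpha_a$ of $P$ to the outer side of $\hat\alpha_a$, and the edge $\hat\alpha_a$ of $\hat P$ to the outer side of $\alpha_a$. An edge that is not slit stays attached to its own outer side. The same holds for $\alpha'_a$. We obtain the following attachments of edges to outer sides in $\partial O$.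

- In $Q_\alpha$: the edges $\alpha_a,\alpha'_a$ of $P$ are attached to $\hat\alpha_a,\alpha'_a$, and the edges $\hat\alpha_a,\hat\alpha'_a$ of $\hat P$ to $\alpha_a,\hat\alpha'_a$.
- In $Q_{\alpha'}$: the edges $\alpha_a,\alpha'_a$ of $P$ are attached to $\alpha_a,\hat\alpha'_a$, and the edges $\hat\alpha_a,\hat\alpha'_a$ of $\hat P$ to $\hat\alpha_a,\alpha'_a$.

So $\hat P$ in $Q_{\alpha'}$ has exactly the attachments of $P$ in $Q_\alpha$, with edges corresponding under $w$; and $P$ in $Q_{\alpha'}$ has those of $\hat P$ in $Q_\alpha$, with edges corresponding under $w^{-1}$. All gluings are translations. Hence the identity on $O$ together with $w:P\to\hat P$ and $w^{-1}:\hat P\to P$ is a translation isomorphism $Q_\alpha\to Q_{\alpha'}$ away from finitely many points. It is isometric for the path metrics, so it extends to the metric completions, which are $Q_\alpha$ and $Q_{\alpha'}$. $\square$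

In words: over the region $P$ we exchange the names of the two sheets, and the slits along $\alpha_1,\alpha_2$ turn into slits along $\alpha'_1,\alpha'_2$.

**Example (the mechanism with $H$).** On $T=\mathbb R^2/\mathbb Z^2$ let
$$p_1=(0,0),\quad q=(0,\tfrac16),\quad p_2=(-\tfrac12,\tfrac12),\quad q^*=(-\tfrac12,\tfrac13).$$
Since $q+q^*=p_1+p_2$, these are the vertices of a parallelogram $P$. It has width and height $\frac12<1$, so it embeds in $T$, and its area is $\frac1{12}$. Let $\alpha_1=[p_1,q^*]$, $\alpha_2=[p_2,q]$, $\alpha_1'=[p_1,q]$, $\alpha_2'=[p_2,q^*]$. Now $H(-\frac12,\frac13)=(0,\frac16)$ and $Hp_2=(\frac12,\frac12)=p_2+(1,0)$, so $p_1,p_2$ are fixed points in $T$ and $H\alpha_a=\alpha'_a$. Take two copies of $T$ and cross-glue them along the two copies of $\alpha_1$ and the two copies of $\alpha_2$. The result $Q_\alpha$ is connected with $\chi=-4$, that is, genus $3$. Applying $H$ to both copies gives an affine map $Q_\alpha\to Q_{\alpha'}$, and Lemma 1 gives an isomorphism $\iota:Q_\alpha\to Q_{\alpha'}$. Then $\iota^{-1}\circ H$ is an affine self-map of a genus $3$ surface with stretch factor $2+\sqrt3$. No slit is invariant,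 and yet the glued surface is.

## 6. Assembling the surface

We now state what is needed from $X$ and $f$ in order to combine Sections 4 and 5. Let $P\subset X\setminus Z$ be an embedded closed flat nondegenerate parallelogram with vertices $p_1,q,p_2,q^*$ in cyclic order, with sides
$$\alpha_1=[p_1,q^*],\quad\alpha_2=[p_2,q],\qquad\alpha'_1=[p_1,q],\quad\alpha'_2=[p_2,q^*],\tag{1}$$
directed away from $p_1$, $p_2$ respectively. Let $\hat P$ be a second one, disjoint from $P$, with sides $\hat\alpha_a,\hat\alpha'_a$ named likewise. Write $\mathrm{vec}$ for displacement vectors in the charts of $X$. For an integer $n\ge1$ consider the following conditions, for $a=1,2$.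

- (a) $f^n(\alpha_a)=\alpha'_a$ and $f^n(\hat\alpha_a)=\hat\alpha'_a$, as directed arcs.
- (b) $\mathrm{vec}(\hat\alpha_a)=D\,\mathrm{vec}(\alpha_a)$.
- (c) For $0<i<n$ the arcs $f^i(\alpha_a)$ and $f^i(\hat\alpha_a)$ are disjoint from $P\cup\hat P$.

From (a) and (b), $\mathrm{vec}(\hat\alpha_a')=A^nD\,\mathrm{vec}(\alpha_a)=D\,\mathrm{vec}(\alpha_a')$ as well.

**Proposition 2 (assembly).** If $K\ge2$ and $n,P,\hat P$ satisfy (a), (b), (c), then there are a closed connected translation surface $S_0$ with $\chi(S_0)=K\chi(X)-4nK$ and an orientation-preserving affine homeomorphism $\Psi:S_0\to S_0$ with derivative $D$.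

**Step 1: disjointness of orbits of slits.** The slits used below are images of the four arcs $\alpha_1,\alpha_2,\hat\alpha_1,\hat\alpha_2$, so we must know when these can meet. Let $\theta,\theta'$ be among the four arcs, $0\le i\le i'\le n$, and $(i,\theta)\ne(i',\theta')$. We claim:
$$f^i(\theta)\cap f^{i'}(\theta')=\emptyset\ \text{ unless } i=0,\ i'=n\text{ and }\theta,\theta'\text{ are sides of the same parallelogram.}\tag{2}$$
Suppose that they meet. If $i=i'$, then $\theta\cap\theta'\ne\emptyset$. But opposite sides of a parallelogram are disjoint and $P\cap\hat P=\emptyset$, so $\theta=\theta'$, which is excluded. If $i<i'$, apply $f^{n-i'}$: with $s=n-i'+i<n$, the arc $f^s(\theta)$ meets $f^n(\theta')\subset P\cup\hat P$. By (c), $s=0$, so $i=0$ and $i'=n$. Then $\theta$ meets $f^n(\theta')$, which by (a) lies in the same parallelogram as $\theta'$.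

**Step 2: the pairs of slits.** This step defines a sequence of pairs that $\bar F$ shifts by one. For $\ell\in\mathbb Z$ write $\ell=j+Ki$ and let $\mathcal T_{\ell,a}$ be the pair
$$f^i(\alpha_a)\times\{j\}\subset Y_j,\qquad f^i(\hat\alpha_a)\times\{j-1\}\subset Y_{j-1}.$$
Replacing $(i,j)$ by $(i+1,j-K)$ gives the same arcs in $\bar{\mathcal Y}$, since $\kappa(f^i(\theta)\times\{j\})=f^{i+1}(\theta)\times\{j-K\}$. The two arcs have the same displacement vector in their charts, because $D^{j-1}A^i\,\mathrm{vec}(\hat\alpha_a)=D^jA^i\,\mathrm{vec}(\alpha_a)$ by (b); this is the reason for (b). Clearly $\bar F(\mathcal T_{\ell,a})=\mathcal T_{\ell+1,a}$. For $m=0,1$ define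
$$S_m=\bar{\mathcal Y}\ \text{cross-glued along all pairs }\mathcal T_{\ell,a},\quad m\le\ell<m+nK,\ a=1,2.$$

**Step 3: $S_0$ and $S_1$ are well defined.** We must check that the arcs used are disjoint. Consider all arcs with $0\le\ell\le nK$, and take $Y_{-1},Y_0,\dots,Y_{K-2}$ as representatives of the $K$ components; here $Y_{-1}\cong Y_{K-1}$.

- In $Y_j$ with $0\le j\le K-2$ the arcs are $f^i(\alpha_a)$ with $0\le i\le n-1$ (from $\ell=j+Ki$), and also $f^n(\alpha_a)$ with $\ell=nK$ if $j=0$; and $f^i(\hat\alpha_a)$ with $0\le i\le n-1$ (from $\ell=j+1+Ki$).
- In $Y_{-1}$ the arcs are $f^i(\alpha_a)$ with $1\le i\le n$ (from $\ell=-1+Ki$) and $f^i(\hat\alpha_a)$ with $0\le i\le n$ (from $\ell=Ki$).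

By (2), two arcs can meet only if one has $i=0$, the other $i=n$, and both come from the same parallelogram. In $Y_0$ these are $\alpha$-arcs with $\ell=0$ and $\ell=nK$; in $Y_j$ with $0<j\le K-2$ there is no $i=n$; in $Y_{-1}$ the only arcs with $i=0$ are $\hat\alpha$-arcs with $\ell=0$, and the $\hat\alpha$-arcs with $i=n$ have $\ell=nK$. So only arcs with $\ell=0$ and $\ell=nK$ can meet, and these are never used together in $S_0$ or in $S_1$.

**Step 4: connectedness and Euler characteristic.** A connected surface cut along finitely many disjoint arcs stays connected, and $\mathcal T_{\ell,a}$ joins $Y_\ell$ to $Y_{\ell-1}$ for $0\le\ell<nK$. All residues of $\ell$ modulo $K$ occur, so $S_0$ is connected. There are $2nK$ pairs, each lowering $\chi$ by $2$; so $\chi(S_0)=K\chi(X)-4nK$.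

**Step 5: $S_0\cong S_1$.** Here Lemma 1 enters. Both surfaces use all pairs with $0<\ell<nK$; let $Q$ be $\bar{\mathcal Y}$ cross-glued along these. In addition, $S_0$ uses
$$\mathcal T_{0,a}=(\alpha_a\times\{0\},\ \hat\alpha_a\times\{-1\}),\qquad a=1,2,$$
and $S_1$ uses, by (a),
$$\mathcal T_{nK,a}=(\alpha'_a\times\{0\},\ \hat\alpha'_a\times\{-1\}),\qquad a=1,2.$$
The parallelograms $P\times\{0\}$ and $\hat P\times\{-1\}$ lie in different components of $\bar{\mathcal Y}$, because $K\ge2$. They miss all shared arcs. Indeed, in $Y_0$ the shared arcs are $f^i(\alpha_a)$ with $0<i<n$ and $f^i(\hat\alpha_a)$ with $0\le i\le n-1$; those with $i>0$ miss $P$ by (c), and $\hat\alpha_a\subset\hat P$ misses $P$. In $Y_{-1}$ they are $f^i(\alpha_a)$ with $1\le i\le n$ and $f^i(\hat\alpha_a)$ with $0<i<n$; those with $i<n$ miss $\hat P$ by (c), and $f^n(\alpha_a)=\alpha'_a\subset P$ misses $\hat P$. So both parallelograms embed in $Q$, disjointly. In the charts $z$ of $Y_0$ and $D^{-1}z$ of $Y_{-1}$ they are translates of each other, by (b) and the remark after (c), with $\alpha_a\leftrightarrow\hat\alpha_a$ and $\alpha'_a\leftrightarrow\hat\alpha_a'$. Lemma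 1 gives a translation isomorphism $\iota:S_0\to S_1$.

**Step 6: the map.** Since $\bar F$ maps the pairs defining $S_0$ to those defining $S_1$, and $D$ preserves left and right sides, $\bar F$ induces an affine homeomorphism $S_0\to S_1$ with derivative $D$. Put $\Psi=\iota^{-1}\circ\bar F$. $\square$

## 7. The equation $v+A^nv=e$

Which parallelograms satisfy (a)? By (a), $p_1$ and $p_2$ are fixed by $f^n$. If $v=\mathrm{vec}(\alpha_1)$, then $\mathrm{vec}(\alpha'_1)=A^nv$, and the diagonal is $e:=p_2-p_1=v+A^nv$. So
$$v=(1+A^n)^{-1}e=(\nu e_x,\,(1-\nu)e_y),\qquad\nu=\frac1{1+\Lambda^n}.\tag{3}$$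
Hence two fixed points of $f^n$ in a common flat square determine $P$. Two such pairs, with differences $e$ and $\hat e$, satisfy (b) if $\hat e=De$. This equation is the arithmetic problem.

Condition (c) is a real constraint too. For $H$ on $T$ with $n=2$, take again $p_1=0$, $p_2=e=(-\frac12,\frac12)$. As $H^2-4H+1=0$, we have $1+H^2=4H$ and $v=\frac14H^{-1}e=(-\frac58,\frac38)$. The parallelogram $0,\ e-v=(\frac18,\frac18),\ e,\ v$ has width $\frac34$ and height $\frac12$, so it embeds in $T$. But $Hv=\frac14e$: the intermediate image $H(\alpha_1)=[0,\frac14e]$ lies on the diagonal of $P$. The trouble is that $p_1$ and $p_2$ return already at time $1$. So we want fixed points of $f^n$ whose orbits stay away from $P\cup\hat P$ at intermediate times.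

The program is this. We produce many points of a small square that return to it at time $n$ and not earlier; replace each by a nearby fixed point of $f^n$; observe that differences of these fixed points are governed by periods of $X$, which are algebraic numbers; and find $\hat e=De$ by pigeonhole, because there are more pairs of returns than possible values. The next three sections provide the tools.

## 8. Long segments meet everything

Sections 8 to 10 use only that $X$ is a closed connected translation surface of genus $\ge2$ and that $f$ is affine with derivative $\mathrm{diag}(\Lambda,\Lambda^{-1})$, $\Lambda>1$. Every statement has a version with horizontal and vertical exchanged: rotate the charts by a quarter turn and use $f^{-1}$.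

Fix $\epsilon_0>0$ such that every loop of length $\le2\epsilon_0$ in $X$ is null-homotopic and every $z\in Z$ is the only cone point in its $\epsilon_0$-disc, which is a flat cone.

**Step: no closed horizontal leaves, no horizontal saddle connections.** This says that horizontal leaves are injectively immersed and that none is trapped between cone points. The map $f^{-j}$ shrinks horizontal lengths by $\Lambda^{-j}$. A closed horizontal leaf would give one of length $\le2\epsilon_0$. That one is null-homotopic, yet $\int dx=\pm\text{length}\ne0$ along it, a contradiction. A horizontal saddle connection (a horizontal line joining points of $Z$, free of cone points in between) would give one of length $<\epsilon_0$. It leaves its starting point $z$ along a radius of the $\epsilon_0$-disc and stays on it, and so cannot reach a cone point. Finally, horizontal leaves are oriented by $dx$, so a leaf that meets itself is closed; hence leaves are injective.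

A **flat rectangle** is a translation-embedded $[0,a]\times[0,b]\subset X\setminus Z$ with $a,b>0$. Its horizontal crossings are the segments $[0,a]\times\{t\}$, its vertical crossings the segments $\{t\}\times[0,b]$.

**Lemma 3.** (i) For every vertical segment $v$ of positive length there is $L_v$ such that every horizontal segment of length $\ge L_v$ meets $v$. (ii) For every flat rectangle $R$ there is $L_R$ such that every horizontal segment of length $\ge L_R$ contains a horizontal crossing of $R$. (iii) There is $L$ such that every horizontal segment of length $\ge L$ meets every vertical segment of length $\ge1$.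

*Proof of (i).*

**Step 1: first returns to $v$.** We cut $v$ into finitely many intervals on which the return time is constant. Let $\phi_t$ be the rightward unit speed horizontal flow, defined until a trajectory hits $Z$. For $p\in v$ let $h(p)\in(0,\infty]$ be the first time $t>0$ with $\phi_t(p)\in v$. Let $E\subset v$ consist of the endpoints of $v$; the points whose trajectory hits $Z$ at a time $t>0$ without meeting $v$ in $(0,t)$; and the points with $h(p)<\infty$ and $\phi_{h(p)}(p)$ an endpoint of $v$. A point of the second kind is the first point of $v$ met when one goes backwards along one of the finitely many horizontal separatrices ending in $Z$. A point of the third kind is the first point of $v$ met when one goes backwards from an endpoint. So $E$ is finite. Let $J$ be a component of $v\setminus E$.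

Let $p\in J$ with $h(p)=t_0<\infty$. Then $\phi_{t_0}(p)$ is interior to $v$. Near $p$ all points reach $v$ at time $t_0$, and not earlier: there is no return near time $0$ or shortly before $t_0$, because $v$ is transverse to the flow, and in between the compact piece of trajectory of $p$ has positive distance from $v$. So $\{h=t_0\}$ is open in $J$. It is also closed in $J$. Indeed, let $q\in J$ be a limit of points $p_i\in J$ with $h(p_i)=t_0$. If the trajectory of $q$ hits $Z$ at a time $\le t_0$, then, as $q\notin E$, it meets $v$ before: $h(q)=t_1<t_0$. By openness $h=t_1$ near $q$, a contradiction. Otherwise $\phi_{t_0}(q)=\lim\phi_{t_0}(p_i)\in v$, so $h(q)\le t_0$, and $h(q)<t_0$ is again impossible by openness. So if $h$ is finite somewhere on $J$, it is constant on $J$.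

Suppose $h=\infty$ on $J$. Then no trajectory from $J$ hits $Z$, since $J\cap E=\emptyset$. The map $(t,p)\mapsto\phi_t(p)$ is injective on $[0,\infty)\times J$: if $\phi_t(p)=\phi_{t'}(p')$ with $t\ge t'$, then $\phi_{t-t'}(p)=p'\in v$, so $t=t'$ and $p=p'$. It is a local isometry, so $X$ would have infinite area, a contradiction. Hence $h$ has a finite constant value $t_J>0$ on $J$.

**Step 2: the swept set $W$.** The map $\Phi_J(t,p)=\phi_t(p)$ on $[0,t_J]\times J$ maps paths to paths of the same length, so it is $1$-Lipschitz and extends continuously to $[0,t_J]\times\bar J$. By passing to the limit: whenever $\Phi_J(t,y)\notin Z$, the curve $s\mapsto\Phi_J(s,y)$ is, near $s=t$, the rightward unit speed horizontal line. Let $W=\bigcup_J\Phi_J([0,t_J]\times\bar J)$, a compact set. As $E$ is finite, $v=\bigcup_J\bar J$, so every $q\in v$ has the form $\Phi_J(0,y)$. We also need every $q\in v$ in the form $\Phi_J(t_J,y)$. The return map $p\mapsto\phi_{h(p)}(p)$ on $v\setminus E$ is injective: if $\phi_t(p)=\phi_{t'}(p')$ are first returns with $t\ge t'$, then $\phi_{t-t'}(p)=p'\in v$ with $t-t'<h(p)$, so $t=t'$ and $p=p'$. It is a translation on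 each $J$. So the images of the $J$'s are disjoint open intervals in $v$ of total length $|v|$, and their closures cover $v$.

**Step 3: $W=X$.** If $p=\Phi_J(t,y)\in W\setminus Z$, then a short horizontal segment centered at $p$ lies in $W$. This is clear for $0<t<t_J$. If $t\in\{0,t_J\}$, then $p\in v$; its representation with $t=0$ gives the right half of the segment and its representation with $t=t_J$ the left half. So the intersection of $W$ with a horizontal segment is open and closed in the segment: a horizontal segment meeting $W$ lies in $W$.

Next, a horizontal segment $\eta$ meeting $\partial W$ lies in $\partial W$. We have $\eta\subset W$. If some point of $\eta$ were interior to $W$, then all horizontals in a thin strip around a slight extension of $\eta$ would meet $W$ near this point, hence lie in $W$, and all of $\eta$ would be interior to $W$, a contradiction.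

The map $\Phi_J$ is open on $(0,t_J)\times J$, so $\partial W\setminus Z\subset v\cup\bigcup_J\Phi_J([0,t_J]\times\partial J)$. Suppose $p\in\partial W\setminus Z$. The whole horizontal leaf through $p$ lies in this set. The leaf is injective and meets $v$ in a countable set. The rest of it is covered by finitely many curves $\Phi_J(\cdot,y)$, $y\in\partial J$, which away from $Z$ consist of horizontal pieces of total length at most $t_J$ each. So the leaf has length at most $\sum_J2t_J<\infty$. An end of a leaf of finite length converges in $X$; if the limit were not in $Z$, the leaf could be continued. So both ends run into $Z$ and the leaf is a saddle connection, a contradiction. Thus $\partial W\subset Z$. Since $X\setminus Z$ is connected, $W=X$.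

**Step 4: conclusion.** Let $T=\max_Jt_J$, let $\eta$ be a horizontal segment of length $>2T$, and let $p=\Phi_J(t,y)$ be its midpoint. To the left of $p$ the segment $\eta$ avoids $Z$ and has length $>T\ge t$, so the curve $\Phi_J(\cdot,y)$, followed backwards from $p$, stays on $\eta$ until it reaches $y=\Phi_J(0,y)$. Hence $y\in\eta\cap v$. Take $L_v=2T+1$.

*Proof of (ii).* Let $v=\{a/2\}\times[0,b]$ and $L_R=L_v+2a$. The points of a horizontal segment of length $\ge L_R$ at distance $\ge a$ from its ends form a segment of length $\ge L_v$, which meets $v$. The whole segment extends at least $a$ to both sides of the meeting point, so it contains the crossing of $R$ through that point.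

*Proof of (iii).* We claim that there are finitely many flat rectangles such that every vertical segment $v$ of length $\ge1$ contains a vertical crossing of one of them. Then (iii) follows from (ii) with $L$ the maximum of the numbers $L_R$, because a horizontal and a vertical crossing of the same rectangle meet. For $p\in X\setminus Z$ choose $s\le\frac18$ such that the square $[-s,s]^2$ centered at $p$ is flat and embedded. If the midpoint of $v$ lies in $N_p=(-\frac s2,\frac s2)^2$, then $v$, which extends at least $\frac12>\frac32s$ to both sides, contains a vertical crossing of $[-\frac s2,\frac s2]\times[-s,s]$. For $z\in Z$ choose $s\le\frac1{16}$ such that the $4s$-disc at $z$ is a flat cone. Its vertical radii cut it into half-discs $\{\pm x\ge0,\ |(x,y)|<4s\}$. Let the midpoint $m$ of $v$ lie in the open $s$-disc $N_z$, with coordinates $(x_0,y_0)$ in one of the half-discs. If $x_0=0$, then $v$, which extends by at least $\frac12>s$ to both sides of $m$, would contain $z$, a contradiction. So $x_0\ne0$. The vertical line through $m$ stays inside the half-disc for $|y|\le3s$, since $s^2+9s^2<16s^2$. As $3s<\frac12$, $v$ contains a vertical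 crossing of $[0,s]\times[s,2s]$ or of $[-s,0]\times[s,2s]$ in that half-disc. By compactness finitely many of the sets $N_p,N_z$ cover $X$, which proves the claim. $\square$

## 9. The eigenvalue $\Lambda$ is simple, and the periods lie in $\mathbb Z[\lambda]$

**Lemma 4.** On $H^1(X;\mathbb R)$, $\ker(f^*-\Lambda)$ is spanned by $[dx]$ and $\ker(f^*-\Lambda^{-1})$ is spanned by $[dy]$.

*Proof.* The plan is to correct a form $\omega$ representing an eigenvector by a function so that its integrals scale exactly, and then to show that they are proportional to $\int dx$.

**Step 1: an exactly scaling integral.** Let $f^*\psi=\Lambda\psi$. Represent $\psi$ by a smooth closed form $\omega$ vanishing near $Z$ (near each $z$ write a representative as $du$ and subtract $d(\chi u)$ with a cut-off function $\chi$). Then $f^*\omega$ also vanishes near $Z$, so it is smooth, and $f^*\omega=\Lambda\omega+d\varphi$ with $\varphi$ smooth on $X$. Put $g=\sum_{j\ge0}\Lambda^{-j-1}\,\varphi\circ f^j$, a continuous function with $\varphi+g\circ f=\Lambda g$. For a path $\delta$ put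
$$I(\delta)=\int_\delta\omega+g(\text{end})-g(\text{start}).$$
It is additive, invariant under homotopy relative to endpoints, and
$$I(f\delta)=\Lambda\int_\delta\omega+\big[\varphi+g\circ f\big]_{\text{start}}^{\text{end}}=\Lambda I(\delta).$$
Moreover $|I(\delta)|\le\sup|\omega|\cdot\text{length}(\delta)+2\sup|g|$.

**Step 2: $I$ vanishes on vertical segments.** If $v$ is vertical, the lengths of $f^nv$, $n\ge0$, are bounded, so $I(f^nv)$ is bounded and $I(v)=\Lambda^{-n}I(f^nv)\to0$.

**Step 3: $I$ is proportional to length on horizontal segments.** For a horizontal segment $\eta$ of length $|\eta|>0$, oriented to the right, let $\rho(\eta)=I(\eta)/|\eta|$. Then $\rho(f\eta)=\rho(\eta)$. Applying a power of $f$ we may assume $1\le|\eta|<\Lambda$, where $I$ is bounded; so $\rho$ is bounded. Let $c=\sup\rho$ and suppose $\rho(\zeta)<c$ for some $\zeta$. As $\zeta$ is embedded in $X\setminus Z$, it is a horizontal crossing of a thin flat rectangle $R$. All horizontal crossings $\zeta'$ of $R$ satisfy $I(\zeta')=I(\zeta)$, by homotopy invariance and Step 2. Let $|\eta|\in[L_R,\Lambda L_R)$. By Lemma 3(ii) $\eta$ contains a crossing $\zeta'$, and $I\le c\cdot\text{length}$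 on the rest, so
$$I(\eta)\le c(|\eta|-|\zeta|)+I(\zeta)=c|\eta|-(c-\rho(\zeta))|\zeta|,\qquad\rho(\eta)\le c-\frac{(c-\rho(\zeta))|\zeta|}{\Lambda L_R}.$$
Every value of $\rho$ is attained on such an $\eta$, by applying a power of $f$. So $\sup\rho<c$, a contradiction. Hence $\rho\equiv c$.

**Step 4: conclusion.** $I(\delta)-c\int_\delta dx$ vanishes on all horizontal and vertical segments. Every class in $H_1(X;\mathbb Z)$ is represented by a loop in $X\setminus Z$; it is covered by finitely many small flat squares, so it is homotopic to a concatenation of horizontal and vertical segments. On loops $I=\int\omega$. Hence $\psi=c[dx]$. Conversely $f^*[dx]=\Lambda[dx]$, and $[dx]\ne0$ since the area is positive. The second claim is the first with horizontal and vertical exchanged. $\square$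

**Step: periods in $\mathbb Z[\lambda]$.** This turns the geometry of $X$ into arithmetic; from here on $\lambda,K$ are as in Section 3 again. Let $\tau$ be the automorphism of $\mathbb Q(\lambda)$ with $\tau(\lambda)=\lambda^{-1}$. The equations defining $\ker(f^*-\Lambda)$ have coefficients in $\mathbb Q(\lambda)$, so by Lemma 4 this kernel is one-dimensional already on $H^1(X;\mathbb Q(\lambda))$. After multiplication by an integer we get a nonzero homomorphism $\xi:H_1(X;\mathbb Z)\to\mathbb Z[\lambda]$ with $\xi\circ f_*=\Lambda\xi$, and $[dx]\in\mathbb R^*\xi$. Applying $\tau$, $\tau\xi\circ f_*=\Lambda^{-1}\tau\xi$, so $[dy]\in\mathbb R^*\,\tau\xi$ by Lemma 4. Changing the sign of $\xi$ if necessary and rescaling $x$ and $y$ by positive constants, we obtain $\varepsilon\in\{\pm1\}$ with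
$$\Big(\int_\delta dx,\int_\delta dy\Big)=\big(\xi(\delta),\ \varepsilon\,\tau(\xi(\delta))\big)\qquad(\delta\in H_1(X;\mathbb Z)).\tag{4}$$
On the rescaled surface $f$ still has derivative $A$. We work on it from now on, and $\mathrm{vec}$, areas and lengths refer to it.

**Example.** For $H$ on $T$ the kernels are one-dimensional for trivial reasons. Solve $(m,l)=x(\sqrt3,1)+y(-\sqrt3,1)$: one gets $6x=3l+\sqrt3\,m$ and $6y=3l-\sqrt3\,m$. So after rescaling by $6$ the periods are $(\xi,\tau\xi)$ with $\xi(m,l)=3l+\sqrt3\,m$ and $\tau(\sqrt3)=-\sqrt3$; and $\xi(2m+3l,\,m+2l)=(2+\sqrt3)\,\xi(m,l)$.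

## 10. Counting crossings

**Lemma 5.** There are constants $C,T_1$ depending only on $X,f$ such that for a horizontal segment $\eta$ of length $\ell$ and a vertical segment $v$ of length $\ell'$: (a) $\#(\eta\cap v)\le C(1+\ell\ell')$; (b) $\#(\eta\cap v)\ge\frac12\lfloor\ell\ell'/T_1\rfloor$.

*Proof.* Applying $f^j$ preserves $\#(\eta\cap v)$ and $\ell\ell'$, and replaces $\ell'$ by $\Lambda^{-j}\ell'$.

(a) The case $\ell'=0$ is trivial. Otherwise we may assume $1\le\ell'<\Lambda$. A horizontal and a vertical segment of length $\le\epsilon_0$ meet at most once: two intersection points would give a loop of length $\le2\epsilon_0$ made of one horizontal and one vertical piece; it is null-homotopic, although $\int dx\ne0$ along it. Subdividing both segments into pieces of length $\le\epsilon_0$,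
$$\#(\eta\cap v)\le(\ell/\epsilon_0+1)(\Lambda/\epsilon_0+1)\le C(1+\ell)\le C(1+\ell\ell').$$

(b) Put $T_1=L\Lambda$ with $L$ from Lemma 3(iii). If $\ell\ell'\ge T_1$, choose $j$ with $\Lambda^{-j}\ell'\in[1,\Lambda)$. Then $f^j\eta$ has length $\Lambda^j\ell=\ell\ell'/(\Lambda^{-j}\ell')>L$, so it meets $f^jv$, and $\eta\cap v\ne\emptyset$. In general divide $\eta$ into $\lfloor\ell\ell'/T_1\rfloor$ equal closed pieces. Each meets $v$, and a point lies on at most two pieces. $\square$

## 11. Points that return at time $n$ and not earlier

In what follows $n$ is large and $r=1/n$. Given points $b,\hat b\in X\setminus Z$, let $B,\hat B$ be the closed flat squares of side $r$ centered at $b,\hat b$, and let $U$ be the union of the two concentric closed squares of side $5r$. For $n$ large the latter are embedded in $X\setminus Z$ and disjoint. We use on each of them the flat coordinates centered at $b$, respectively $\hat b$. Let $\gamma,\beta\subset B$ be the horizontal and vertical segments of length $r/2$ centered at $b$, and define $\hat\gamma,\hat\beta$ likewise.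

**Definition (good return).** A good return for $B$ is a point $x\in\gamma$ with $x':=f^n(x)\in\beta$ and $f^s(x)\notin U$ for $0<s<n$. Good returns for $\hat B$ are defined with $\hat\gamma,\hat\beta$ and the same $U$.

**Lemma 6.** There are $b,\hat b\in X\setminus Z$ and $c_0>0$ such that for all large $n$ there are at least $c_0\Lambda^n/n^2$ good returns for $B$, and at least $c_0\Lambda^n/n^2$ for $\hat B$.

*Proof.*

**Step 1: all returns.** We bound the number of returns from below. The segment $f^n\gamma$ has length $\Lambda^nr/2$ and $\beta$ has length $r/2$, so by Lemma 5(b) $\#(f^n\gamma\cap\beta)\ge c_1\Lambda^nr^2$ for $n$ large.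

**Step 2: returns that visit $U$ at time $s$.** We bound the bad ones from above. Let $0<s<n$. A component of the intersection of $f^s\gamma$ with a square of $U$ contains an endpoint of $f^s\gamma$ or meets the left side of the square. By Lemma 5(a) there are $O(1+\Lambda^sr^2)$ components, each of length $\le5r$. The image of a component under $f^{n-s}$ has length $\le5r\Lambda^{n-s}$, so it meets $\beta$ in $O(1+\Lambda^{n-s}r^2)$ points. Hence the number of $x\in\gamma$ with $f^nx\in\beta$ and $f^sx\in U$ is at most
$$C_3(1+\Lambda^sr^2)(1+\Lambda^{n-s}r^2),$$
where $c_1,C_3$ depend only on $X,f$.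

**Step 3: middle times.** Multiply out and sum over $s_0\le s\le n-s_0$. The total is at most
$$C_3\Big(n+\frac{2\Lambda}{\Lambda-1}\Lambda^{n-s_0}r^2+n\Lambda^nr^4\Big).$$
Choose $s_0$ with $2C_3\Lambda^{1-s_0}/(\Lambda-1)\le c_1/4$. Since $r=1/n$, the last term is $C_3n^{-1}\Lambda^nr^2$, and $n$ is negligible against $\Lambda^nr^2$. So for $n$ large the total is at most $\frac{c_1}2\Lambda^nr^2$. (This is why $r$ must tend to $0$, but not exponentially fast.)

**Step 4: times near $0$ and near $n$.** Here we choose the centers. A fixed point of $f^s$ in $X\setminus Z$ is isolated, because $A^s-1$ is invertible; so there are only countably many periodic points in $X\setminus Z$. Hence we can choose $b,\hat b\in X\setminus Z$ non-periodic with disjoint $f$-orbits. For $0<s<s_0$ and $x\in\gamma$, the point $f^s(x)$ is close to $f^s(b)\ne b,\hat b$ as $r\to0$. For $n-s_0<s<n$ and $x'=f^n(x)\in\beta$, the point $f^s(x)=f^{-(n-s)}(x')$ is close to $f^{-(n-s)}(b)\ne b,\hat b$. So for $n$ large these finitely many times never give $f^s(x)\in U$. Hence at least $\frac{c_1}2\Lambda^n/n^2$ returns are good. The argument for $\hat B$ is identical. $\square$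

**Step: straight continuation.** We shall need to locate images of points near a good return. Since $f^s$ maps straight segments in $X\setminus Z$ to straight segments in $X\setminus Z$ and multiplies displacement vectors by $A^s$, and since straight continuation is unique and squares are convex, we have:

(S) If $[y,y']\subset B$ (or $\hat B$), $f^s(y)$ lies in one of the flat squares above, and $f^s(y)+A^s(y'-y)$ lies in that square, then $f^s([y,y'])$ is the straight segment in that square joining these two points.

**Step: from good returns to fixed points.** For a good return $x=(x_1,0)$, $x'=(0,x_2')$, where $|x_1|,|x_2'|\le r/4$, put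
$$c_x=x'-A^nx=(-\Lambda^nx_1,\,x_2'),\qquad p_x=(1-A^n)^{-1}c_x=\Big(\frac{\Lambda^nx_1}{\Lambda^n-1},\ \frac{x_2'}{1-\Lambda^{-n}}\Big).\tag{5}$$
For $\Lambda^n\ge4$ the coordinates of $p_x$ are at most $\frac43\cdot\frac r4=\frac r3$ in absolute value, so $p_x\in B$. Moreover $x'+A^n(p_x-x)=A^np_x+c_x=p_x$, so (S) gives $f^n(p_x)=p_x$. Distinct good returns have distinct $c_x$, because the first coordinates differ. The same holds for $\hat B$.

## 12. Pigeonhole in $\mathbb Z[\lambda]$

**Step 1: differences of the $c_x$ are periods.** This is what makes them countable by arithmetic. Let $x,y$ be good returns for $B$. Let $\delta$ be the loop consisting of $f^n([x,y])$, from $x'$ to $y'$, followed by $[y',x']\subset B$. Its displacement is $A^n(y-x)+x'-y'=c_x-c_y$. By (4), $c_x-c_y=(\omega,\varepsilon\tau(\omega))$ with $\omega=\xi(\delta)\in\mathbb Z[\lambda]$.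

**Lemma 7.** There is a constant $C_4$ such that, for every such $\omega$ (and likewise for $\hat B$) and every embedding $\sigma:\mathbb Q(\lambda)\to\mathbb C$, $|\sigma(\omega)|\le C_4\,n\,\max(1,|\sigma(\lambda)|)^{Kn}$.

*Proof.* Let $\omega_\sigma$ be a smooth closed complex $1$-form vanishing near $Z$ and representing $\sigma\circ\xi\in H^1(X;\mathbb C)$. As $(\sigma\circ\xi)\circ f_*=\sigma(\Lambda)\,\sigma\circ\xi$, we have $f^*\omega_\sigma=\sigma(\Lambda)\omega_\sigma+d\varphi$ with $\varphi$ smooth, hence bounded. By induction
$$(f^n)^*\omega_\sigma=\sigma(\Lambda)^n\omega_\sigma+\sum_{j=0}^{n-1}\sigma(\Lambda)^{n-1-j}\,d(\varphi\circ f^j).$$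
Now $\sigma(\omega)=\int_\delta\omega_\sigma=\int_{[x,y]}(f^n)^*\omega_\sigma+\int_{[y',x']}\omega_\sigma$. The segments have length at most $r\sqrt2$, each integral of $d(\varphi\circ f^j)$ is at most $2\sup|\varphi|$ in absolute value, and $|\sigma(\Lambda)|=|\sigma(\lambda)|^K$. $\square$

**Step 2: counting.** We compare the number of pairs of returns with the number of possible values. Fix a good return $x_0$ for $B$ and let $\Omega\subset\mathbb Z[\lambda]$ be the set of elements $\omega_x$ with $c_x-c_{x_0}=(\omega_x,\varepsilon\tau\omega_x)$, where $x$ runs over the good returns for $B$. Define $\hat\Omega$ likewise for $\hat B$. By Lemma 6,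
$$|\Omega|\,|\hat\Omega|\ge c_0^2\,\Lambda^{2n}/n^4=c_0^2\,\lambda^{2Kn}/n^4.$$
Consider the map $\Omega\times\hat\Omega\to\mathbb Z[\lambda]$, $(\omega,\hat\omega)\mapsto\lambda\omega-\hat\omega$. By Lemma 7 its values $u$ satisfy $|\sigma(u)|\le R_\sigma:=C_5\,n\max(1,|\sigma(\lambda)|)^{Kn}$ for all $\sigma$. Two distinct elements of $\mathbb Z[\lambda]$ differ by a nonzero algebraic integer. Its norm has absolute value $\ge1$, so some embedding of the difference has absolute value $\ge1$. Hence the sup-norm balls of radius $\frac12$ around the Minkowski images in $\mathbb R^{r_1}\times\mathbb C^{r_2}$ have disjoint interiors. They lie in the product of intervals and discs of radii $R_\sigma+\frac12$. Comparing volumes, the number of values $u$ is at most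
$$\prod_\sigma(2R_\sigma+1)\le C_6\,n^{\deg\lambda}M(\lambda)^{Kn}.$$

**Step 3: the collision.** Here $M(\lambda)<\lambda^2$ is used: for $n$ large, $C_6n^{\deg\lambda}M(\lambda)^{Kn}<c_0^2\lambda^{2Kn}/n^4$. So there are $(\omega_1,\hat\omega_1)\ne(\omega_2,\hat\omega_2)$ in $\Omega\times\hat\Omega$ with
$$\lambda(\omega_1-\omega_2)=\hat\omega_1-\hat\omega_2,$$
and necessarily $\omega_1\ne\omega_2$. Let $x_1,x_2$ and $\hat x_1,\hat x_2$ be the corresponding good returns (subscripts now denote different returns), and $c_i,\hat c_i,p_i,\hat p_i$ the data (5) attached to them. Since $\big(\lambda\omega,\varepsilon\tau(\lambda\omega)\big)=D(\omega,\varepsilon\tau\omega)$, we have $\hat c_1-\hat c_2=D(c_1-c_2)$. As $D$ commutes with $A^n$,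
$$e:=p_2-p_1=(1-A^n)^{-1}(c_2-c_1),\qquad\hat e:=\hat p_2-\hat p_1=De.\tag{6}$$
Both coordinates of $e=(e_x,e_y)$ are nonzero, since $\omega_1\ne\omega_2$ and $\tau$ is injective. As the coordinates of the points $p_i,\hat p_i$ are at most $\frac r3$ in absolute value, $|e_x|,|e_y|,|\hat e_x|,|\hat e_y|\le\frac23r$.

## 13. The parallelograms exist, and Theorem B follows

**Proposition 8.** For all sufficiently large $n$ there are $P,\hat P\subset X\setminus Z$ satisfying (a), (b), (c) of Section 6.

*Proof.* Take $p_i,\hat p_i,e,\hat e$ from Section 12 and $\nu=1/(1+\Lambda^n)$ as in (3).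

**Step 1: definition of $P$ and $\hat P$.** In the coordinates of $B$ put
$$q=p_1+((1-\nu)e_x,\ \nu e_y),\qquad q^*=p_1+(\nu e_x,\ (1-\nu)e_y).$$
Then $q+q^*=p_1+p_2$, so $p_1,q,p_2,q^*$ are the vertices in cyclic order of a parallelogram $P$. The coordinates of $q,q^*$ lie between those of $p_1,p_2$, so $P\subset B$. Its area is $|e_xe_y|\big((1-\nu)^2-\nu^2\big)=|e_xe_y|(1-2\nu)>0$. Name the sides as in (1). Define $\hat P\subset\hat B$ in the same way from $\hat p_1,\hat p_2$, with the same $\nu$. As $B\cap\hat B=\emptyset$, $P$ and $\hat P$ are disjoint.

**Step 2: condition (a).** We have $\Lambda^n\nu=1-\nu$ and $\Lambda^{-n}(1-\nu)=\nu$, so $A^n(q^*-p_1)=q-p_1$. Since $q-p_2=-(q^*-p_1)$, also $A^n(q-p_2)=-(q-p_1)=q^*-p_2$. As $f^n$ fixes $p_1$ and $p_2$, (S) with $s=n$ gives $f^n(\alpha_1)=\alpha'_1$ and $f^n(\alpha_2)=\alpha_2'$. The same holds with hats.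

**Step 3: condition (b).** $\mathrm{vec}(\hat\alpha_1)=(\nu\hat e_x,(1-\nu)\hat e_y)=D\,\mathrm{vec}(\alpha_1)$ by (6), and $\mathrm{vec}(\alpha_2)=-\mathrm{vec}(\alpha_1)$, $\mathrm{vec}(\hat\alpha_2)=-\mathrm{vec}(\hat\alpha_1)$.

**Step 4: condition (c).** We show more: for $0<s<n$ and $a=1,2$, $f^s(\alpha_a)$ and $f^s(\hat\alpha_a)$ are disjoint from $B\cup\hat B$. The idea is that $\alpha_a$ stays so close to the good return $x_a$ that it inherits its avoidance of $U$. Let $y\in\alpha_a$ and write $y-x_a=(y-p_a)+(p_a-x_a)$. By (5) the horizontal component of $p_a-x_a$ is the horizontal coordinate of $x_a$ divided by $\Lambda^n-1$, so the horizontal component of $y-x_a$ is at most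
$$\nu|e_x|+\frac r{4(\Lambda^n-1)}\le\frac{2r}{\Lambda^n-1}$$
in absolute value. The vertical component is at most $\frac{2r}3+\frac r3=r$. For $n$ large $\Lambda^{n-1}\le\Lambda^n-1$, so for $0<s<n$ both components of $A^s(y-x_a)$ are at most $2r$ in absolute value. Suppose $f^s(y)\in B\cup\hat B$. Then $f^s(y)+A^s(x_a-y)$ is within $\frac r2+2r=\frac{5r}2$ of the center in each coordinate, so it lies in the concentric square of side $5r$. By (S), applied to $[y,x_a]\subset B$, it equals $f^s(x_a)$. So $f^s(x_a)\in U$, which contradicts that $x_a$ is a good return. The same argument works for $\hat\alpha_a$. $\square$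

**Proof of the positive statements of Theorem B.** The case $\deg\lambda=2$ was done in Section 2. Let $\deg\lambda\ge4$. Then $X$ has genus $g\ge2$, and by Propositions 8 and 2, for all large $n$ there are a closed connected translation surface $S_0$ and an orientation-preserving affine homeomorphism $\Psi:S_0\to S_0$ with derivative $D=\mathrm{diag}(\lambda,\lambda^{-1})$. The horizontal and vertical foliations of $S_0$, with transverse measures $|dy|$ and $|dx|$, are transverse and orientable, and $\Psi$ multiplies one of them by $\lambda$ and the other by $\lambda^{-1}$. So $\Psi$ is pseudo-Anosov with stretch factor $\lambda$ and orientable foliations. From $\chi(S_0)=K(2-2g)-4nK$ the genus of $S_0$ is $1+K(g-1)+2nK$. As $n$ can be any sufficiently large integer, infinitely many genera occur. $\square$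

The hypothesis $M(\lambda)<\lambda^2$ entered twice: in Section 3, to get $\deg\Lambda=\deg\lambda$, and in the collision of Section 12. The Known result is not used in the proof of Theorem B; it supplies the power $\lambda^k$ in Theorem A.

## 14. The number $\sqrt{2+\sqrt3}$ again: why $M(\lambda)\le\lambda^2$ is not enough

Let $\lambda_0=\sqrt{2+\sqrt3}$, with conjugates $\pm\lambda_0^{\pm1}$. Then $\lambda_0^{-1}$ is a conjugate of $\lambda_0$, $M(\lambda_0)=\lambda_0^2$, and $\lambda_0^2=2+\sqrt3$ is the stretch factor of $H$, for instance on the once-punctured torus. So $\lambda_0$ satisfies all hypotheses of Theorem B with "$<$" weakened to "$\le$".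

But $\lambda_0$ is not a stretch factor of any pseudo-Anosov map. Suppose it were. As in Section 3 (fill in the punctures, pass to the orientation double cover if necessary, lift), there would be a closed connected translation surface $X_1$ with an affine map $f_1$ of derivative $\pm\mathrm{diag}(\lambda_0,\lambda_0^{-1})$. Since $[dx]\ne0$, one of $\lambda_0,-\lambda_0$ is an eigenvalue of $f_1^*$ on $H^1(X_1;\mathbb Z)$, and then all four conjugates $\pm\lambda_0^{\pm1}$ are. So $X_1$ has genus at least $2$. Real eigenvectors for the distinct eigenvalues $\lambda_0$ and $-\lambda_0$ are linearly independent, and they span a two-dimensional subspace of $\ker\big((f_1^2)^*-\lambda_0^2\big)$ on $H^1(X_1;\mathbb R)$. Now $f_1^2$ is affine with derivative $\mathrm{diag}(\lambda_0^2,\lambda_0^{-2})$, and the proof of Lemma 4 used nothing but this and the genus. So Lemma 4 applies to $f_1^2$ and says that the kernel is one-dimensional, a contradiction. Hence "$<$" cannot be replaced by "$\le$" in Theorem B, and with this Theorem B, and so also Theorem A, is proved. $\blacksquare$
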